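\title{Balanced connected partitions of weighted $k$-connected graphs}

\begin{abstract}
Let $G$ be a $k$-connected graph on $n$ vertices, with real vertex weights of total weight zero, and let $v_1,\dots,v_k$ be distinct vertices whose weights have the same sign. We prove that $V(G)$ splits into $k$ connected parts, the $i$th part containing $v_i$, such that the absolute weights of the parts sum to at most $\frac{2m(k-m)}{k}\,w$ and, if $w>0$, each part has absolute weight less than $w$. Here $w$ is the largest absolute weight of a vertex other than $v_1,\dots,v_k$, and $m=\min(n-k,\lfloor k/2\rfloor)$. This confirms the conjectured bound of $k-1$ times the largest absolute vertex weight for every $k$. For $k\ge2$ the constant is best possible on every $k$-connected graph, and the bound on single parts characterizes $k$-connectivity. The proof finds an exactly balanced fractional partition by a topological argument on a complex of spanning trees, and rounds it with an integral flow.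
\end{abstract}

\section{Introduction}

Graphs in this paper are finite; loops and parallel edges play no role, and we assume there are none. A graph is \emph{$k$-connected} if it has more than $k$ vertices and stays connected after deleting any fewer than $k$ vertices. Fix distinct vertices $v_1,\dots,v_k$ of a graph $G$, called \emph{roots}. A \emph{rooted partition} is a partition $V_1,\dots,V_k$ of $V(G)$ with $v_i\in V_i$ for all $i$, and it is \emph{connected} if every induced subgraph $G[V_i]$ is connected. In a $k$-connected graph the sizes of the parts can be prescribed.

\begin{theorem}[Lov\'asz, Gy\H{o}ri, 1978]\label{thm:GL}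
Let $G$ be a $k$-connected graph on $n$ vertices with roots $v_1,\dots,v_k$, and let $n_1,\dots,n_k$ be positive integers with $n_1+\dots+n_k=n$. Then $G$ has a connected rooted partition with $|V_i|=n_i$ for all $i$.
\end{theorem}

Replace sizes by weights. Let $p:V(G)\to\mathbb R$ be a weight function of arbitrary signs, write $p(H)=\sum_{v\in H}p(v)$ for a vertex set or a subgraph $H$, and suppose that $p(G)=0$. The ideal is a connected rooted partition in which every part has weight $0$. Vertices cannot be cut, so the ideal is out of reach in general: in a triangle with two roots of weight $\frac12$ and a third vertex of weight $-1$, both rooted partitions have parts of weight $\frac12$ and $-\frac12$. The total imbalance $\sum_i|p(V_i)|$ measures how far a partition is from the ideal. Moving one vertex changes the weights of two parts by at most the largest absolute vertex weight, so this is the natural unit, and with $k$ parts one expects a bound of order $k$ in this unit. For $k=1$ the imbalance is $|p(G)|=0$, and for $k=2$ the triangle shows that the constant is at least $1$. The simplest expression that fits is $k-1$, and this is the bound conjectured in \cite{source}.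

\medskip
\noindent\textbf{Conjecture.} \emph{Let $G$ be a $k$-connected graph, let $p:V(G)\to\mathbb R$ satisfy $p(G)=0$, and let $v_1,\dots,v_k$ be roots whose weights $p(v_i)$ all have the same sign. Then $G$ has a connected rooted partition with}
\[
|p(V_1)|+\dots+|p(V_k)|\le (k-1)\max_{v\in V(G)}|p(v)| .
\]

The conjecture is known to hold for $k=2$ and $k=3$. We prove it for every $k$, with a smaller constant. Throughout, $n=|V(G)|$, $[k]=\{1,\dots,k\}$, and $X=V(G)\setminus\{v_1,\dots,v_k\}$ is the set of non-roots, of size $N=n-k\ge1$. Put
\[
w_X=\max_{x\in X}|p(x)|,\qquad m=\min(N,\lfloor k/2\rfloor),\qquad c_{k,n}=\frac{2m(k-m)}{k}.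
\]

\begin{theorem}\label{thm:main}
Let $k\ge1$, let $G$ be a $k$-connected graph on $n$ vertices, let $p:V(G)\to\mathbb R$ satisfy $p(G)=0$, and let $v_1,\dots,v_k$ be roots with $p(v_i)\ge0$ for all $i$, or $p(v_i)\le0$ for all $i$. Then $G$ has a connected rooted partition $V_1,\dots,V_k$ with
\[
\sum_{i=1}^k|p(V_i)|\le c_{k,n}\,w_X\qquad\text{and, if } w_X>0,\qquad |p(V_i)|<w_X\ \text{ for every } i .
\]
\end{theorem}

The conjecture follows. Indeed $w_X\le\max_v|p(v)|$; for $k=1$ we have $m=0$ and $c_{1,n}=0$; and for $k\ge2$ the inequality $m(k-m)\le k^2/4$ gives $c_{k,n}\le k/2\le k-1$. The constant $k-1$ is therefore the right one for $k\le2$, where $c_{k,n}=k-1$, and too large for $k\ge3$. The constant $c_{k,n}$ cannot be lowered on any graph.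

\begin{theorem}\label{thm:sharp}
Let $k\ge2$, let $G$ be any $k$-connected graph on $n$ vertices, and let $v_1,\dots,v_k$ be any roots. There is a weight function $p$ with $p(G)=0$, $p(v_i)>0$ for all $i$, and $\max_{v\in V(G)}|p(v)|=w_X=1$, such that $\sum_i|p(V_i)|\ge c_{k,n}$ for every rooted partition, connected or not. In particular, the best constant depending only on $k$ is $2\lfloor k/2\rfloor\lceil k/2\rceil/k$.
\end{theorem}

Only the weights of non-roots enter the bounds of Theorem~\ref{thm:main}. A root never changes its part, so its weight can absorb a prescribed target, and the condition $p(G)=0$ becomes a normalization.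

\begin{corollary}\label{cor:targets}
Let $G$ be a $k$-connected graph on $n$ vertices with roots $v_1,\dots,v_k$, let $p:V(G)\to\mathbb R$ be arbitrary, and let $t_1,\dots,t_k$ be real numbers with $\sum_it_i=p(G)$ such that $p(v_i)\ge t_i$ for all $i$, or $p(v_i)\le t_i$ for all $i$. Then $G$ has a connected rooted partition with $\sum_i|p(V_i)-t_i|\le c_{k,n}w_X$ and, if $w_X>0$, with $|p(V_i)-t_i|<w_X$ for all $i$.
\end{corollary}

\begin{proof}
Let $p'(v_i)=p(v_i)-t_i$ and $p'=p$ on $X$. Then $p'(G)=0$, the root weights of $p'$ are all nonnegative or all nonpositive, $w_X$ is unchanged, and $p'(V_i)=p(V_i)-t_i$ for every rooted partition. Apply Theorem~\ref{thm:main} to $p'$.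
\end{proof}

With $p\equiv1$ and $t_i=n_i\ge1$ the corollary gives $\bigl||V_i|-n_i\bigr|<1$, so $|V_i|=n_i$. Thus the strict bound on single parts contains Theorem~\ref{thm:GL}. It also characterizes $k$-connectivity.

\begin{theorem}\label{thm:converse}
Let $G$ be a graph with $n\ge k+1$ vertices. Then $G$ is $k$-connected if and only if, for all roots $v_1,\dots,v_k$ and all $p$ with $p(G)=0$, $p(v_i)\ge0$ for all $i$, and $w_X>0$, there is a connected rooted partition with $|p(V_i)|<w_X$ for all $i$.
\end{theorem}

The proof of Theorem~\ref{thm:main} has two independent halves. The first allows non-roots to be shared among several parts and finds a sharing in which every part has weight exactly $0$, while every way of resolving the sharing leaves the parts connected. It uses a complex of spanning trees in the spirit of Lov\'asz (Section~\ref{sec:complex}) and Brouwer's theorem (Section~\ref{sec:fractional}). The second half resolves the sharing with small error and does not involve the graph (Section~\ref{sec:rounding}). Section~\ref{sec:small} shows both halves on small graphs. We begin with the short proofs of Theorems~\ref{thm:sharp} and~\ref{thm:converse}.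

\section{The constant and the hypotheses}\label{sec:lower}

The obstruction behind $c_{k,n}$ is indivisibility alone: $m$ units of weight, each sitting on one vertex, have to cancel $k$ equal shares.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Since $k\ge2$ and $N\ge1$, we have $1\le m\le N$ and $m\le k/2$. Put $p(v_i)=m/k$ for all $i$, put $p=-1$ on $m$ vertices of $X$, and $p=0$ elsewhere. Then $p(G)=0$, and $\max_v|p(v)|=w_X=1$ because $m/k\le\frac12$. In a rooted partition, $p(V_i)=m/k-a_i$, where $a_i$ is the number of vertices of weight $-1$ in $V_i$ and $\sum_ia_i=m$. At most $m$ of the $a_i$ are nonzero, so at least $k-m$ parts have weight $m/k$. The weights of the parts sum to $0$, so the sum of their absolute values is twice the sum of the positive ones, and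
\[
\sum_i|p(V_i)|\ge 2(k-m)\frac mk=c_{k,n}.
\]
For the last statement, the function $s\mapsto s(k-s)$ increases on $[0,k/2]$ and $m\le\lfloor k/2\rfloor$, so $c_{k,n}\le2\lfloor k/2\rfloor\lceil k/2\rceil/k$ for all $n$, and Theorem~\ref{thm:main} holds with this constant. Equality holds when $n\ge k+\lfloor k/2\rfloor$, and the complete graph on that many vertices is $k$-connected, so no smaller constant works for all graphs.
\end{proof}

The best constant is $k/2$ for even $k$ and $(k^2-1)/(2k)$ for odd $k$. Next, without $k$-connectivity one root can be walled off by the others from the only vertex that could balance it.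

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
If $G$ is $k$-connected, the partition exists by Theorem~\ref{thm:main}. Suppose that $n\ge k+1$ and $G$ is not $k$-connected. Then there are a set $Z_0$ of at most $k-1$ vertices and two vertices $y,y'$ in different components of $G-Z_0$. Since $n-2\ge k-1$, we can add vertices other than $y,y'$ to $Z_0$ to obtain a set $Z$ of exactly $k-1$ vertices; $y$ and $y'$ still lie in different components of $G-Z$. Let $v_1,\dots,v_{k-1}$ be the vertices of $Z$, let $v_k=y$, and put $p(y)=1$, $p(y')=-1$, and $p=0$ elsewhere. Then $p(G)=0$, the root weights are nonnegative, and $w_X=1$. In a connected rooted partition, $V_k$ avoids $Z$ and induces a connected subgraph containing $y$, so it does not contain $y'$. Hence $p(V_k)=1=w_X$, and the property fails.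
\end{proof}

\begin{remark}\label{rem:sign}
The sign hypothesis cannot simply be dropped. For even $k$, give half of the roots weight $+1$, the other half weight $-1$, and all other vertices weight $0$. Then $p(G)=0$ and every rooted partition has $\sum_i|p(V_i)|=k>k-1$.
\end{remark}

\section{Two small cases}\label{sec:small}

In both examples the root weights are nonnegative.

\begin{example}[a cycle, $k=2$]\label{ex:cycle}
Let $G$ be a cycle with roots $v_1,v_2$. The roots cut the cycle into two paths from $v_1$ to $v_2$. List the non-roots as $x_1,\dots,x_N$: first the interior vertices of one path in the order from $v_1$ to $v_2$, then those of the other path in the same order. For $0\le j\le N$ let $V_1^j=\{v_1,x_1,\dots,x_j\}$ and let $V_2^j$ be its complement. The set $V_1^j$ consists of initial segments of the two paths and $V_2^j$ of final segments, so each of these rooted partitions is connected. The numbers $\alpha_j=p(V^j_1)$ satisfy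
\[
\alpha_0=p(v_1)\ge0,\qquad \alpha_N=-p(v_2)\le0,\qquad \alpha_j-\alpha_{j-1}=p(x_j).
\]
So $\alpha_{j-1}\ge0\ge\alpha_j$ for some $j$, and $|\alpha_{j-1}|+|\alpha_j|=|p(x_j)|\le w_X$. One of the two partitions has $|p(V_1)|=|p(V_2)|\le w_X/2$, so its imbalance is at most $w_X=c_{2,n}w_X$.
\end{example}

Read the argument continuously. Let $x_j$ pass gradually from the second part to the first, so that the partitions become the vertices of a path on which the weight of the first part is piecewise affine. At one end all non-roots belong to $v_2$, at the other end to $v_1$, and the sign hypothesis makes the weight of the first part nonnegative at one end and nonpositive at the other. The intermediate value theorem gives a point where both parts weigh $0$ and one vertex is shared; either way of assigning this vertex gives connected parts. For general $k$ there are $k-1$ independent equations $p(V_i)=0$, the segment becomes a $(k-1)$-dimensional simplex, and several vertices are shared at once. The second example shows a sharing among $k$ parts and how it is resolved.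

\begin{example}[one non-root]\label{ex:one}
Let $k\ge2$ and $X=\{x\}$. A $k$-connected graph on $k+1$ vertices is complete, since deleting the $k-1$ vertices outside a nonadjacent pair would disconnect it; so $x$ may join any part. Here $p(x)=-w_X$ and $w_X=\sum_ip(v_i)$. Assume $w_X>0$ and put $\lambda_i=p(v_i)/w_X$. If part $i$ receives the share $\lambda_i$ of $x$, it weighs $p(v_i)+\lambda_ip(x)=0$. The vector $\lambda$ is a probability vector exactly because the root weights have the same sign. Give $x$ to part $i$ with probability $\lambda_i$. Then $p(V_i)$ equals $-(1-\lambda_i)w_X$ with probability $\lambda_i$ and $\lambda_iw_X$ with probability $1-\lambda_i$, so $|p(V_i)|<w_X$ in every outcome of positive probability, and by the Cauchy--Schwarz inequality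
\[
\mathbb E\sum_i|p(V_i)|=2w_X\sum_i\lambda_i(1-\lambda_i)=2w_X\Bigl(1-\sum_i\lambda_i^2\Bigr)\le 2\Bigl(1-\frac1k\Bigr)w_X=c_{k,k+1}w_X .
\]
Some outcome is at most the expectation.
\end{example}

\section{Tools}\label{sec:tools}

For a finite nonempty set $E$, the simplex $\Delta(E)$ is the set of probability vectors on $E$; for $\emptyset\ne S\subset E$, the face $\Delta(S)$ consists of the vectors supported on $S$.

\medskip
\noindent\textbf{Connectivity of spaces.} For $r\ge0$, a space $Y$ is \emph{$r$-connected} if it is nonempty and, for $0\le j\le r$, every continuous map from the sphere $\mathbb S^j$ to $Y$ extends to the ball bounded by $\mathbb S^j$. So $0$-connected means path-connected. A space is $(-1)$-connected if it is nonempty, and for $r\le-2$ there is no condition. An $r$-connected space is $r'$-connected for $r'\le r$, and a contractible space, such as a convex set or a cone, is $r$-connected for all $r$.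

\medskip
\noindent\textbf{Nerve lemma.} The \emph{nerve} of a finite family $(K_\gamma)_{\gamma\in\Gamma}$ of nonempty sets is the simplicial complex on $\Gamma$ whose simplices are the nonempty $Q\subset\Gamma$ with $\bigcap_{\gamma\in Q}K_\gamma\ne\emptyset$.

\begin{lemma}[{\cite[Theorem 10.6(ii)]{bjorner}}]\label{lem:nerve}
Let a simplicial complex $K$ be a finite union of subcomplexes $K_\gamma$ such that every nonempty intersection of $j$ of them is $(r-j+1)$-connected, for all $j\ge1$. Then $K$ is $r$-connected if and only if the nerve of $(K_\gamma)$ is $r$-connected.
\end{lemma}

We apply the lemma to unions of faces of a convex polytope. Passing to the barycentric subdivision, whose simplices are the chains of faces, turns such unions into simplicial complexes without changing the spaces, their unions, or their intersections.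

\medskip
\noindent\textbf{Joins.} The \emph{join} of disjoint finite discrete sets $F_1,\dots,F_d$ is the simplicial complex on $F_1\cup\dots\cup F_d$ whose simplices are the nonempty sets with at most one element from each $F_j$.

\begin{lemma}[Milnor]\label{lem:join}
A join of $d$ nonempty discrete sets is $(d-2)$-connected.
\end{lemma}

\begin{proof}
For $d=1$ the join is nonempty. For $d\ge2$ let $K'$ be the join of $F_1,\dots,F_{d-1}$, which is $(d-3)$-connected, hence nonempty, by induction. The join of $F_1,\dots,F_d$ is the union of the cones over $K'$ with apex $e\in F_d$. Each cone is contractible, any two or more of them intersect in $K'$, and the nerve is a full simplex. Lemma~\ref{lem:nerve} applies with $r=d-2$.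
\end{proof}

\noindent\textbf{Fan lemma} (Dirac, Menger). If $G$ is $k$-connected, $x$ is a vertex, and $R$ is a set of at least $k$ vertices not containing $x$, then there are $k$ paths from $x$ to $R$ that pairwise share only $x$ and meet $R$ only in their last vertices.

\medskip
\noindent\textbf{Brouwer's theorem.} Every continuous map of a simplex to itself has a fixed point.

\medskip
\noindent\textbf{Total unimodularity.} A matrix is \emph{totally unimodular} if all its square submatrices have determinant $0$ or $\pm1$. If $A$ is totally unimodular and $b,l,u$ are integer vectors, then all vertices of the polytope $\{y:Ay=b,\ l\le y\le u\}$ are integer points (Hoffman--Kruskal). A matrix with entries $0,\pm1$ and with at most one $+1$ and at most one $-1$ in each column is totally unimodular: in a square submatrix, either some column has at most one nonzero entry and we expand along it and use induction, or every column has one $+1$ and one $-1$, the rows sum to zero, and the determinant is $0$.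

\section{The tree complex}\label{sec:complex}

We need a highly connected space of shared partitions. A connected rooted partition is certified by a forest in which every non-root has a parent in its own part and the chain of parents leads to a root; if the roots are merged into one vertex $\rho$, the forest becomes a spanning tree directed away from $\rho$. To move from one tree to another we let a vertex change its parent gradually. The difficulty is that a vertex with descendants drags them along, so that a set of unbounded weight would have to be assigned as one block. We therefore let only leaves move.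

A \emph{rooted digraph} $D$ consists of a \emph{source} $\rho$, a finite set $X$ of further vertices, and for each $x\in X$ a finite set $E_x$ of arcs with head $x$; each $e\in E_x$ has a tail $\operatorname{tail}(e)\in(X\setminus\{x\})\cup\{\rho\}$. Parallel arcs are allowed, and no arc enters $\rho$. An arc with tail $\rho$ is a \emph{source arc}. For $d\ge1$, we call $D$ \emph{$d$-reachable} if for each $x\in X$ there are $d$ directed paths from $\rho$ to $x$ that pairwise share no arc and no vertex other than $\rho$ and $x$.

Consider a family $S=(S_x)_{x\in X}$ with $\emptyset\ne S_x\subset E_x$, and its \emph{cell} $[S]=\prod_x\Delta(S_x)$, a face of the polytope $\prod_x\Delta(E_x)$. A vertex $x$ is \emph{moving} in $S$ if $|S_x|\ge2$ and \emph{fixed} if $|S_x|=1$; the \emph{parent} of a fixed vertex is the tail of its unique arc. The family $S$ is \emph{admissible} if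
\begin{itemize}
\item[(C1)] the tail of every arc in $\bigcup_xS_x$ is $\rho$ or a fixed vertex;
\item[(C2)] for every fixed vertex $x$, the chain consisting of $x$, its parent, the parent of its parent, and so on, reaches $\rho$.
\end{itemize}
By (C1) the parent of a fixed vertex is fixed or equals $\rho$, so the chain in (C2) is defined, and (C2) says that it does not run into a cycle. The \emph{tree complex} $\mathcal T(D)$ is the union of the cells of admissible families. If $X=\emptyset$, it is a point.

The admissible cells are closed under taking faces. Let $S$ be admissible and $\emptyset\ne S'_x\subset S_x$ for all $x$. A vertex fixed in $S$ is fixed in $S'$ with the same arc, so (C1) holds for $S'$, and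
\begin{equation}\label{eq:chains}
\text{the chain of a vertex fixed in } S \text{ is the same in } S \text{ and in } S'.
\end{equation}
If $x$ is moving in $S$ and fixed in $S'$, its parent in $S'$ is $\rho$ or a vertex fixed in $S$, whose chain reaches $\rho$. So (C2) holds for $S'$. The vertices of $\mathcal T(D)$ are the spanning trees directed away from $\rho$, and along an edge of $\mathcal T(D)$ one leaf changes its parent arc.

\begin{example}\label{ex:square}
Let $X=\{x,y\}$, with arcs $a:\rho\to x$, $a':y\to x$, $b:\rho\to y$, $b':x\to y$ (Figure~\ref{fig:square}). This digraph is $2$-reachable: $x$ is reached by $a$ and by $ba'$, and $y$ by $b$ and by $ab'$. The polytope $\Delta(E_x)\times\Delta(E_y)$ is a square. The corner $(a',b')$ violates (C2). The side $\Delta(E_x)\times\{b'\}$ violates (C1), because the tail $x$ of $b'$ is moving; the side $\{a'\}\times\Delta(E_y)$ violates (C1), because the tail $y$ of $a'$ is moving; the whole square has these sides as faces. The remaining three corners and two sides are admissible, and $\mathcal T(D)$ is a path.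
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\node (r) at (0.6,0) {$\rho$};
\node (x) at (0,1) {$x$};
\node (y) at (1.2,1) {$y$};
\draw[->] (r) -- node[left] {$a$} (x);
\draw[->] (r) -- node[right] {$b$} (y);
\draw[->] (x) to[bend left] node[above] {$b'$} (y);
\draw[->] (y) to[bend left] node[below] {$a'$} (x);
\draw[dashed] (4.2,0) -- (4.2,1.2) -- (3,1.2);
\draw[very thick] (3,1.2) -- (3,0) -- (4.2,0);
\fill (3,0) circle (1.2pt) node[left] {$(a,b)$};
\fill (4.2,0) circle (1.2pt) node[right] {$(a',b)$};
\fill (3,1.2) circle (1.2pt) node[left] {$(a,b')$};
\draw[fill=white] (4.2,1.2) circle (1.2pt) node[right] {$(a',b')$};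
\end{tikzpicture}
\caption{A rooted digraph with two non-source vertices (left) and its tree complex (thick path, right) inside the square of all choices of an arc into $x$ and an arc into $y$. The three black corners are the spanning trees directed away from $\rho$; along a thick side a leaf changes its parent; the white corner is a directed cycle.}
\label{fig:square}
\end{figure}

\begin{lemma}\label{lem:conn}
If $D$ is $d$-reachable, $d\ge1$, then $\mathcal T(D)$ is $(d-2)$-connected.
\end{lemma}

The proof covers $\mathcal T(D)$ by the pieces on which a given source arc is frozen. Freezing a source arc amounts to merging its head into $\rho$, which leaves a smaller digraph of the same kind. Merging creates parallel source arcs, and this is why they are allowed from the start.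

\begin{proof}
We use induction on $|X|$. If $X=\emptyset$, then $\mathcal T(D)$ is a point. Let $|X|\ge1$. For $u\in X$ let $F_u\subset E_u$ be the set of source arcs with head $u$, and let $U=\{u\in X:F_u\ne\emptyset\}$. For $e\in F_u$ let $A_e$ be the union of the admissible cells $[S]$ with $S_u=\{e\}$; it is a subcomplex of $\mathcal T(D)$. For a nonempty set $Q$ of source arcs put $A_Q=\bigcap_{e\in Q}A_e$. If two arcs of $Q$ have the same head, then $A_Q=\emptyset$.

\smallskip
\emph{Step 1: if the arcs of $Q$ have distinct heads, then $A_Q$ is $(d-2)$-connected, and in particular nonempty.} Let $H$ be the set of heads. Let $D/Q$ be the rooted digraph with source $\rho$, further vertices $X\setminus H$, and arc sets $E_x$ for $x\in X\setminus H$, where every tail in $H$ is replaced by $\rho$.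

Consider a family $S$ in $D$ with $S_u=\{e\}$ whenever $e\in Q$ has head $u$, and its restriction $\bar S$ to $X\setminus H$. The vertices of $H$ are fixed with parent $\rho$, and the other vertices are fixed in $S$ exactly when they are fixed in $\bar S$. Condition (C1) holds automatically for the arcs of $Q$, for arcs with tail in $H$ in $D$, and for the same arcs in $D/Q$, where their tail is $\rho$; for all other arcs it reads the same in $D$ and in $D/Q$. A chain in $D$ that enters $H$ reaches $\rho$ one step later, while the corresponding chain in $D/Q$ reaches $\rho$ at that step; chains that avoid $H$ are the same in both digraphs. So $S$ is admissible in $D$ if and only if $\bar S$ is admissible in $D/Q$, and forgetting the coordinates in $H$ is a homeomorphism from $A_Q$ onto $\mathcal T(D/Q)$.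

The digraph $D/Q$ is $d$-reachable. Let $x\in X\setminus H$ and take $d$ paths from $\rho$ to $x$ in $D$ as in the definition. If a path meets $H$, keep only the arcs after its last vertex in $H$; the first of them is a source arc of $D/Q$. We obtain $d$ paths from $\rho$ to $x$ in $D/Q$, each using only arcs and inner vertices of the original path, so they are disjoint in the required sense. Since $|X\setminus H|<|X|$, Step 1 follows by induction.

\smallskip
\emph{Step 2: if an admissible cell $[S]$ lies in no $A_e$, then $S_x\subset F_x$ for all $x$, and so $U=X$.} If some vertex were fixed, the last vertex $u$ before $\rho$ on its chain would have $S_u=\{e\}$ with $e$ a source arc, and $[S]\subset A_e$. So all vertices are moving, and (C1) forces all arcs of $S$ to be source arcs.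

\smallskip
\emph{Step 3: the case $U\ne X$.} By Step 2, $\mathcal T(D)=\bigcup_eA_e$. By Step 1, the nerve of the family $(A_e)$ consists of the sets of source arcs with distinct heads, so it is the join of the sets $F_u$, $u\in U$, and it is $(|U|-2)$-connected by Lemma~\ref{lem:join}. Here reachability enters: take $x\in X\setminus U$ and $d$ disjoint paths from $\rho$ to $x$. The head of the first arc of each path lies in $U$, hence differs from $x$, so these $d$ heads are distinct and $|U|\ge d$. Thus the nerve and all nonempty intersections are $(d-2)$-connected, and Lemma~\ref{lem:nerve} with $r=d-2$ gives the claim.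

\smallskip
\emph{Step 4: the case $U=X$.} Now the pieces $A_e$ may miss some cells, and $|U|$ may be smaller than $d$. One more piece repairs both defects. Let $B=\prod_{x\in X}\Delta(F_x)$. All arcs of the family $(F_x)$ are source arcs, so it is admissible and $B$ is a subcomplex of $\mathcal T(D)$; by Step 2, $\mathcal T(D)=B\cup\bigcup_eA_e$. If $Q$ has distinct heads forming the set $H$, then $B\cap A_Q$ is the face of $B$ on which the coordinates in $H$ are frozen at the arcs of $Q$; it is nonempty and convex, as is $B$. So every simplex of the nerve of $(A_e)$ stays a simplex when $B$ is added, and the nerve of the enlarged family is a cone with apex $B$. All nonempty intersections are $(d-2)$-connected, and Lemma~\ref{lem:nerve} gives the claim.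
\end{proof}

In Example~\ref{ex:square} we have $U=X$; the pieces $A_a$ and $A_b$ are the two thick sides, and $B$ is their common corner.

\section{A fractional partition with all parts of weight zero}\label{sec:fractional}

Let $G$ be a graph with roots $v_1,\dots,v_k$. A family $(\lambda_x)_{x\in X}$ of probability vectors $\lambda_x=(\lambda_{x,1},\dots,\lambda_{x,k})$ describes a sharing of the non-roots among the parts. A \emph{selection} from the family is a map $\iota:X\to[k]$ with $\lambda_{x,\iota(x)}>0$ for all $x$; it defines the rooted partition $V_i=\{v_i\}\cup\iota^{-1}(i)$. The first half of the proof is the following statement.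

\begin{proposition}\label{prop:frac}
Under the hypotheses of Theorem~\ref{thm:main} there are probability vectors $\lambda_x\in\mathbb R^k$, $x\in X$, such that
\begin{itemize}
\item[(a)] $p(v_i)+\sum_{x\in X}p(x)\lambda_{x,i}=0$ for all $i\in[k]$;
\item[(b)] every selection from $(\lambda_x)$ defines a connected rooted partition.
\end{itemize}
\end{proposition}

Replacing $p$ by $-p$ if necessary, we assume $p(v_i)\ge0$ for all $i$. We attach a family $(\lambda_x)$ with property (b) to every point of a tree complex, and then find a point where (a) holds.

\subsection*{The digraphs $D_I$}
Let $D$ be the rooted digraph on $\{\rho\}\cup X$ with arcs $x\to y$ and $y\to x$ for every edge $xy$ of $G[X]$, and with a source arc $\rho\to x$ of \emph{label} $i$ for every edge $v_ix$ with $x\in X$. For $\emptyset\ne I\subset[k]$ let $D_I$ be obtained from $D$ by deleting the source arcs whose label is not in $I$; in $D_I$ only the roots $v_i$ with $i\in I$ can receive vertices. Conditions (C1) and (C2) refer only to the arcs of the family $S$, so $\mathcal T(D_I)$ is the union of the cells of $\mathcal T(D)$ that use only arcs of $D_I$, and $\mathcal T(D_J)\subset\mathcal T(D_I)$ for $J\subset I$.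

\begin{lemma}\label{lem:DI}
The complex $\mathcal T(D_I)$ is $(|I|-2)$-connected for every nonempty $I\subset[k]$.
\end{lemma}

\begin{proof}
Let $x\in X$. The fan lemma, applied to the set of roots, gives $k$ paths in $G$ from $x$ to the roots, one ending in each $v_i$, that share only $x$ and have their inner vertices in $X$. For $i\in I$, the path ending in $v_i$, read backwards, is a directed path from $\rho$ to $x$ in $D_I$ whose first arc has label $i$. These $|I|$ paths share no vertex other than $\rho$ and $x$; their first arcs have different labels, and every other arc has an inner vertex of its path as tail, so they share no arc. Hence $D_I$ is $|I|$-reachable, and Lemma~\ref{lem:conn} applies.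
\end{proof}

This is the only place where the $k$-connectivity of $G$ is used.

\subsection*{Label distributions}
Let $S$ be admissible in $D$. For a fixed vertex $x$ let $\ell_S(x)$ be the label of the source arc at the end of its chain. For an arc $e\in\bigcup_xS_x$ let $\ell_S(e)$ be the label of $e$ if $e$ is a source arc, and $\ell_S(\operatorname{tail}(e))$ otherwise; this is defined by (C1). Thus $\ell_S(e)$ is the part that the head of $e$ joins when it uses $e$, and a fixed vertex has the same label as its arc. With $\delta_i$ the $i$th unit vector of $\mathbb R^k$, put, for $\mu=(\mu_x)_{x\in X}\in[S]$,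
\begin{equation}\label{eq:lambda}
\lambda_x(\mu)=\sum_{e\in S_x}\mu_x(e)\,\delta_{\ell_S(e)} .
\end{equation}
This is a probability vector, and it is affine in $\mu$ on $[S]$. It does not depend on the cell. If $[S']$ is a face of $[S]$ and $e\in S'_x$, then the tail of $e$ is $\rho$ or is fixed in $S$, so $\ell_{S'}(e)=\ell_S(e)$ by \eqref{eq:chains}; as $\mu_x$ vanishes outside $S'_x$ for $\mu\in[S']$, the two formulas agree on $[S']$. Two cells that meet intersect in the common face $\prod_x\Delta(S_x\cap S'_x)$. Hence each $\lambda_x$ is a well-defined continuous function on $\mathcal T(D)$. If $\mu\in\mathcal T(D_I)$, we can use a cell all of whose source arcs have labels in $I$, so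
\begin{equation}\label{eq:support}
\lambda_{x,i}(\mu)=0\qquad\text{for } \mu\in\mathcal T(D_I),\ i\notin I,\ x\in X .
\end{equation}

\begin{lemma}\label{lem:select}
For every $\mu\in\mathcal T(D)$, every selection $\iota$ from $(\lambda_x(\mu))$ defines a connected rooted partition.
\end{lemma}

\begin{proof}
Let $\mu\in[S]$ with $S$ admissible, let $x\in X$, and let $i=\iota(x)$. We find a path from $x$ to $v_i$ inside $V_i$. Since $\lambda_{x,i}(\mu)>0$, there is $e\in S_x$ with $\ell_S(e)=i$. If $e$ is a source arc, then $x$ is adjacent to $v_i$. Otherwise $y=\operatorname{tail}(e)$ is a neighbor of $x$, it is fixed by (C1), and $\ell_S(y)=i$. Every vertex $y'$ of $X$ on the chain of $y$ is fixed with $\ell_S(y')=i$, so $\lambda_{y'}(\mu)=\delta_i$ and the selection has no choice: $\iota(y')=i$. Consecutive vertices of the chain are adjacent in $G$, and by (C2) the chain ends with a source arc of label $i$, that is, at a neighbor of $v_i$.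
\end{proof}

The proof shows what (C1) buys: the choices for the moving vertices are independent of each other, since no vertex relies on a moving vertex for its connection to a root. For the cycle $v_1xyv_2$, the digraph $D$ is the one in Figure~\ref{fig:square}, with label $1$ on $a$ and label $2$ on $b$. The corners $(a',b)$, $(a,b)$, $(a,b')$ are the partitions with $V_1=\{v_1\}$, $\{v_1,x\}$, $\{v_1,x,y\}$ from Example~\ref{ex:cycle}, and the two ends of the path are $\mathcal T(D_{\{2\}})$ and $\mathcal T(D_{\{1\}})$.

\subsection*{Finding a zero}
The following lemma replaces the intermediate value theorem, to which it reduces for $k=2$.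

\begin{lemma}\label{lem:zero}
Let $g:\Delta([k])\to\mathbb R^k$ be continuous, with $\sum_ig_i\equiv0$ and with $g_i(\tau)\ge0$ whenever $\tau_i=0$. Then $g(\tau)=0$ for some $\tau$.
\end{lemma}

\begin{proof}
Write $y^+=\max(y,0)$ and $\beta(\tau)=\sum_jg_j(\tau)^+$. The map $\Phi$ with coordinates
\[
\Phi_i(\tau)=\frac{\tau_i+g_i(\tau)^+}{1+\beta(\tau)}
\]
is continuous, its coordinates are nonnegative and sum to $1$, so it has a fixed point $\tau$ by Brouwer's theorem. Clearing the denominator gives $g_i(\tau)^+=\beta(\tau)\tau_i$ for all $i$. Suppose $\beta(\tau)>0$. Then $g_i(\tau)>0$ for every $i$ with $\tau_i>0$, and such an $i$ exists, while $g_i(\tau)\ge0$ for every $i$ with $\tau_i=0$. This contradicts $\sum_ig_i(\tau)=0$. So $\beta(\tau)=0$, all $g_i(\tau)$ are nonpositive, and since they sum to $0$ they vanish.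
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:frac}]
Let $f:\mathcal T(D)\to\mathbb R^k$ record the fractional weights of the parts,
\[
f_i(\mu)=p(v_i)+\sum_{x\in X}p(x)\lambda_{x,i}(\mu).
\]
It is continuous, and $\sum_if_i=p(G)=0$ because each $\lambda_x(\mu)$ is a probability vector. By Lemma~\ref{lem:select} it suffices to find a zero of $f$. Lemma~\ref{lem:zero} needs a simplex as domain, so we map one into $\mathcal T(D)$, face by face.

We construct a continuous map $\varphi:\Delta([k])\to\mathcal T(D)$ with $\varphi(\Delta(I))\subset\mathcal T(D_I)$ for all nonempty $I\subset[k]$, by induction on $|I|$. For $|I|=1$, the space $\mathcal T(D_I)$ is nonempty by Lemma~\ref{lem:DI}, and we send the vertex $\Delta(I)$ to any of its points. Let $|I|\ge2$, and let $\varphi$ be defined on all faces $\Delta(J)$ with $|J|<|I|$. The boundary of the ball $\Delta(I)$ is a sphere of dimension $|I|-2$, it is the union of the faces $\Delta(J)$ with $J\subsetneq I$, and $\varphi$ maps it into $\bigcup_J\mathcal T(D_J)\subset\mathcal T(D_I)$. By Lemma~\ref{lem:DI} the map extends to a map $\Delta(I)\to\mathcal T(D_I)$.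

Put $g=f\circ\varphi$. If $\tau_i=0$, then $\tau\in\Delta(I)$ for $I=[k]\setminus\{i\}$, so $g_i(\tau)=p(v_i)\ge0$ by \eqref{eq:support}. This is the only use of the sign hypothesis. Lemma~\ref{lem:zero} gives $\tau$ with $g(\tau)=0$, and the vectors $\lambda_x(\varphi(\tau))$ satisfy (a) and (b).
\end{proof}

\section{Rounding}\label{sec:rounding}

It remains to choose a selection whose parts have nearly their fractional weights. Example~\ref{ex:one} suggests choosing $\iota(x)$ at random with distribution $\lambda_x$, but independent choices are not good enough: for $k=2$, $p\equiv1$ on $X$ and $\lambda_x=(\frac12,\frac12)$, the error in the first part is a centered binomial variable, of order $\sqrt N$. The choices have to be correlated. If all weights are $\pm1$, the weight assigned to part $i$ is an integer, and one can ask that it be the fractional weight rounded up or down. For general weights, sort the vertices by decreasing absolute weight. Then $p$ is a nonnegative combination, with coefficients summing to $w_X$, of functions that are $\pm1$ on an initial segment of the order and $0$ elsewhere. So we ask for the rounding property on all initial segments at once. Because the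 segments are nested, these constraints form a network flow problem, which has integral solutions.

\begin{lemma}\label{lem:round}
Let $X$ be a set of size $N\ge1$, let $\lambda_x\in\mathbb R^k$ $(x\in X)$ be probability vectors, let $p:X\to\mathbb R$, $w_X=\max_x|p(x)|$, and $m=\min(N,\lfloor k/2\rfloor)$. There is a selection $\iota$ from $(\lambda_x)$ such that the errors $\eta_i=p(\iota^{-1}(i))-\sum_xp(x)\lambda_{x,i}$ satisfy
\[
\sum_{i=1}^k|\eta_i|\le\frac{2m(k-m)}{k}\,w_X\qquad\text{and, if } w_X>0,\qquad|\eta_i|<w_X\ \text{ for all } i .
\]
\end{lemma}

\begin{proof}
Order $X=\{x_1,\dots,x_N\}$ so that $q_j=|p(x_j)|$ satisfies $q_1\ge\dots\ge q_N$, put $q_{N+1}=0$, and choose signs $\varepsilon_j=\pm1$ with $p(x_j)=\varepsilon_jq_j$. Write $\lambda_{j,i}=\lambda_{x_j,i}$ and define the signed prefix sums $\sigma_{j,i}=\sum_{s\le j}\varepsilon_s\lambda_{s,i}$, with $\sigma_{0,i}=0$.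

\smallskip
\emph{An integral polytope.} Take real variables $z_{j,i}$ and $y_{j,i}$ for $1\le j\le N$ and $i\in[k]$: $z_{j,i}$ will indicate that $x_j$ goes to part $i$, and $y_{j,i}$ will be the signed prefix sum of the $z_{s,i}$. With the convention $y_{0,i}=0$, let $P$ be the polytope defined by
\begin{align}
y_{j-1,i}+\varepsilon_jz_{j,i}-y_{j,i}&=0 &&(1\le j\le N,\ i\in[k]),\label{eq:row1}\\
-\varepsilon_j\sum_iz_{j,i}&=-\varepsilon_j &&(1\le j\le N),\label{eq:row2}
\end{align}
\[
0\le z_{j,i}\le\lceil\lambda_{j,i}\rceil,\qquad\lfloor\sigma_{j,i}\rfloor\le y_{j,i}\le\lceil\sigma_{j,i}\rceil .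
\]
Equation \eqref{eq:row2} says $\sum_iz_{j,i}=1$; the sign is chosen for the following count. The variable $y_{j,i}$ occurs with coefficient $-1$ in equation \eqref{eq:row1} for $(j,i)$, with coefficient $+1$ in equation \eqref{eq:row1} for $(j+1,i)$ if $j<N$, and nowhere else. The variable $z_{j,i}$ occurs with coefficient $\varepsilon_j$ in \eqref{eq:row1} for $(j,i)$, with coefficient $-\varepsilon_j$ in \eqref{eq:row2} for $j$, and nowhere else. Every column of the equation matrix thus has at most one $+1$ and at most one $-1$, so the matrix is totally unimodular. The right-hand sides and the bounds are integers, so the vertices of $P$ are integer points.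

\smallskip
\emph{A random selection.} The point $(z,y)=(\lambda,\sigma)$ lies in $P$, so it is a convex combination of vertices. Choose a random vertex $(z,y)$ with the coefficients as probabilities; then $\mathbb E\,y_{j,i}=\sigma_{j,i}$. For each $j$ the numbers $z_{j,i}$ are nonnegative integers with sum $1$, so exactly one of them equals $1$; call its index $\iota(x_j)$. The bound $z_{j,i}\le\lceil\lambda_{j,i}\rceil$ gives $\lambda_{j,\iota(x_j)}>0$, so $\iota$ is a selection. Let $\theta_{j,i}=\sigma_{j,i}-\lfloor\sigma_{j,i}\rfloor\in[0,1)$. The integer $y_{j,i}$ takes only the values $\lfloor\sigma_{j,i}\rfloor$ and $\lceil\sigma_{j,i}\rceil$ and has mean $\sigma_{j,i}$. So $y_{j,i}-\sigma_{j,i}$ equals $1-\theta_{j,i}$ with probability $\theta_{j,i}$ and $-\theta_{j,i}$ with probability $1-\theta_{j,i}$, and it equals $0$ at every vertex if $\theta_{j,i}=0$. Therefore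
\begin{equation}\label{eq:twopoint}
|y_{j,i}-\sigma_{j,i}|<1\ \text{ always},\qquad\mathbb E\,|y_{j,i}-\sigma_{j,i}|=2\theta_{j,i}(1-\theta_{j,i}).
\end{equation}

\smallskip
\emph{From prefix sums to errors.} By \eqref{eq:row1} and the definition of $\sigma$, we have $\varepsilon_j(z_{j,i}-\lambda_{j,i})=(y_{j,i}-\sigma_{j,i})-(y_{j-1,i}-\sigma_{j-1,i})$. Summation by parts, with $y_{0,i}-\sigma_{0,i}=0$ and $q_{N+1}=0$, gives
\[
\eta_i=\sum_{j=1}^Nq_j\varepsilon_j(z_{j,i}-\lambda_{j,i})=\sum_{j=1}^N(q_j-q_{j+1})(y_{j,i}-\sigma_{j,i}).
\]
The coefficients $q_j-q_{j+1}$ are nonnegative by the choice of the order, and they sum to $q_1=w_X$. If $w_X>0$, one of them is positive, and \eqref{eq:twopoint} gives $|\eta_i|<w_X$ for all $i$ in every outcome. Also by \eqref{eq:twopoint},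
\[
\mathbb E\sum_i|\eta_i|\le\sum_{j=1}^N(q_j-q_{j+1})\cdot2\sum_i\theta_{j,i}(1-\theta_{j,i}).
\]
Some outcome is at most the expectation, so the lemma follows once we show that for each $j$
\begin{equation}\label{eq:theta}
\sum_i\theta_{j,i}(1-\theta_{j,i})\le\frac{m(k-m)}{k}.
\end{equation}

\smallskip
\emph{Proof of \eqref{eq:theta}.} For real numbers $\xi_1,\dots,\xi_k$ with sum $h$, the Cauchy--Schwarz inequality gives $\sum_i\xi_i^2\ge h^2/k$, that is,
\begin{equation}\label{eq:cs}
\sum_i\xi_i(1-\xi_i)\le\frac{h(k-h)}{k}.
\end{equation}
Suppose first that $N\ge\lfloor k/2\rfloor$, so $m=\lfloor k/2\rfloor$. The sum $\sum_i\sigma_{j,i}=\sum_{s\le j}\varepsilon_s$ is an integer, hence so is $h=\sum_i\theta_{j,i}$. Over the integers, $h(k-h)$ is largest at $h=\lfloor k/2\rfloor$, and \eqref{eq:cs} with $\xi_i=\theta_{j,i}$ gives \eqref{eq:theta}.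

Suppose now that $N<\lfloor k/2\rfloor$, so $m=N$. Here there is too little mass for $h(k-h)$ to come near its maximum. Let $\xi_i=\min(\theta_{j,i},1-\theta_{j,i})$ be the distance from $\sigma_{j,i}$ to the nearest integer, so that $\xi_i(1-\xi_i)=\theta_{j,i}(1-\theta_{j,i})$ and $\xi_i\le|\sigma_{j,i}|$. Then
\[
0\le h=\sum_i\xi_i\le\sum_i|\sigma_{j,i}|\le\sum_{s\le j}\sum_i\lambda_{s,i}=j\le N<\frac k2 .
\]
Since $h\mapsto h(k-h)$ increases on $[0,k/2]$, inequality \eqref{eq:cs} gives the bound $N(k-N)/k$, which is \eqref{eq:theta}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]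
Take the vectors $\lambda_x$ from Proposition~\ref{prop:frac} and the selection $\iota$ from Lemma~\ref{lem:round}. By part (b) of the proposition, the sets $V_i=\{v_i\}\cup\iota^{-1}(i)$ form a connected rooted partition. By part (a),
\[
p(V_i)=p(v_i)+p(\iota^{-1}(i))=p(v_i)+\sum_{x\in X}p(x)\lambda_{x,i}+\eta_i=\eta_i ,
\]
and the two bounds of the lemma are those of the theorem.
\end{proof}

The weights in the proof of Theorem~\ref{thm:sharp} show where the estimates are tight. There $x_1,\dots,x_m$ are the vertices of weight $-1$, the only nonzero coefficient is $q_m-q_{m+1}=1$, and condition (a) of Proposition~\ref{prop:frac} forces $\sigma_{m,i}=-m/k$ for all $i$. So $\theta_{m,i}=1-m/k$ for all $i$, and \eqref{eq:theta} holds with equality for $j=m$.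

\begin{thebibliography}{9}

\bibitem{source}
\emph{Balanced Partitions Of Weighted Graphs: Overview And A Topological Approach},
\texttt{https://github.com/hdavis2100/Research-On-Balanced-Partitions}.

\bibitem{bjorner}
Bj\"orner, \emph{Topological methods}, Handbook of Combinatorics, 1995.

\end{thebibliography}
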